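\title{Components of semilevel sets of a closed one-form on the minimal covering}

\begin{abstract}
Let $b$ be a smooth, closed, non-exact real $1$-form on a compact connected manifold $M$, and let $B$ be a primitive of $b$ on the minimal covering of $M$ on which $b$ becomes exact. We prove that a connected component of $\{B>r\}$ or of $\{B<r\}$ on which $B$ is bounded is relatively compact, and that its diameter is bounded by a constant independent of $r$ and of the component. The proof combines a quantitative Sard-type count of disjoint components of superlevel sets with an arithmetic argument in the deck group $\mathbb Z^k$ that needs no Diophantine condition on the periods of $b$.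
\end{abstract}

\section{The question and the result}\label{sec:intro}

Let $M$ be a compact, connected, smooth manifold without boundary, of dimension $n>1$, and let $b$ be a smooth, closed, real $1$-form on $M$ that is not exact. The obstruction to a global primitive of $b$ is the period homomorphism
\[
\operatorname{per}:\pi_1(M)\to\mathbb R,\qquad [\gamma]\mapsto\int_\gamma b .
\]
Let $\pi:\widetilde M\to M$ be the connected covering that corresponds to the subgroup $\ker\operatorname{per}$. The pullback of $b$ to a connected covering is exact if and only if the subgroup of that covering lies in $\ker\operatorname{per}$, so $\pi$ is the \emph{minimal covering} on which $b$ becomes exact. Fix $B\in C^\infty(\widetilde M;\mathbb R)$ with $dB=\pi^*b$. For $r\in\mathbb R$ the sets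
\[
\{B>r\}=\{p\in\widetilde M:B(p)>r\},\qquad \{B<r\}=\{p\in\widetilde M:B(p)<r\}
\]
are the superlevel and sublevel sets of $B$; both are called \emph{semilevel sets}. The following question is taken from \cite{problem}.

\medskip
\noindent\textbf{Question.} \emph{Let $\mathcal O$ be a connected component of a semilevel set of $B$, and suppose that $B$ is bounded on $\mathcal O$. Is $\mathcal O$ relatively compact in $\widetilde M$?}
\medskip

The answer is yes. To state it in full we need the deck group $\Gamma$ of $\pi$. The subgroup $\ker\operatorname{per}$ is normal, so $\Gamma\cong\pi_1(M)/\ker\operatorname{per}$ acts freely on $\widetilde M$ and its orbits are the fibers of $\pi$. The group $\Gamma$ is isomorphic to the image of $\operatorname{per}$, a finitely generated subgroup of $\mathbb R$ that is nonzero because $b$ is not exact. Hence $\Gamma\cong\mathbb Z^k$ with $k\ge1$. We write $\Gamma$ additively and its action as $p\mapsto g\cdot p$. Since $B(g\cdot p)-B(p)$ has differential zero in $p$,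
\begin{equation}\label{eq:chi}
B(g\cdot p)=B(p)+\chi(g)
\end{equation}
for a homomorphism $\chi:\Gamma\to\mathbb R$. The number $\chi(g)$ is the period of the projection of a path from $p$ to $g\cdot p$; if it vanishes, that loop lifts to a loop and $g=0$. Thus $\chi$ is \emph{injective}. Fix a Riemannian metric on $M$ and lift it to $\widetilde M$. The lifted metric is complete, and $\Gamma$ acts by isometries.

\begin{theorem}\label{thm:main}
There is a constant $D$, depending only on $M$, $b$, the metric and the auxiliary choices fixed in Section~\ref{sec:fold}, such that for every $r\in\mathbb R$ and every connected component $\mathcal O$ of $\{B>r\}$ or of $\{B<r\}$ the following are equivalent: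
\begin{enumerate}
\item[(i)] $\mathcal O$ is relatively compact;
\item[(ii)] $B$ is bounded on $\mathcal O$;
\item[(iii)] $(g\cdot\mathcal O)\cap\mathcal O=\emptyset$ for all $g\ne0$ in $\Gamma$;
\item[(iv)] $\operatorname{diam}\mathcal O\le D$.
\end{enumerate}
In particular, every component of a semilevel set on which $B$ is bounded is relatively compact.
\end{theorem}

Condition (iii) says that $\pi$ is injective on $\mathcal O$. The auxiliary choices are an integer $q$, a basis of $\Gamma$ and a finite family of charts; they are made once, before $r$ and $\mathcal O$ are given. The integer $q$ is any integer with $q\ge2$ and $q>(n-1)k$, and the proof uses only that $B$ is of class $C^q$.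

A component of $\{B>r\}$ on which $B$ is bounded is a hill in the graph of $B$, cut off at height $r$, and the question is whether such a hill can be an infinitely long ridge. The only noncompactness of $\widetilde M$ comes from $\Gamma$, and every nonzero element of $\Gamma$ changes $B$, which suggests that one cannot travel far without changing $B$ by much. For $k=1$ this is a proof. For $k\ge2$ it is false, because far away translates can change $B$ arbitrarily little. Section~\ref{sec:easy} works out these first cases together with the easy implications. The substance of the theorem is (iii)$\Rightarrow$(iv). Section~\ref{sec:fold} reduces it to a bound on the number of translates of a compact fundamental set that $\mathcal O$ meets. Sections~\ref{sec:poly} and~\ref{sec:count} use smoothness, in a quantitative Sard (Yomdin-type) form, to show that the periods of these translates can be covered by few short intervals. Section~\ref{sec:arith} shows that a connected subset of $\mathbb Z^k$ with such sparse periods has boundedly many elements, and Section~\ref{sec:end} assembles the proof.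

\section{The easy implications and first cases}\label{sec:easy}

The sublevel sets of $B$ are the superlevel sets of $-B$, which is a primitive of $\pi^*(-b)$, and $-b$ has the same minimal covering. It therefore suffices to prove Theorem~\ref{thm:main} for superlevel sets and to take the larger of the constants for $b$ and $-b$. From now on $\mathcal O$ is a component of $\{B>r\}$.

\begin{lemma}\label{lem:easy}
The implications \textup{(iv)}$\Rightarrow$\textup{(i)}$\Rightarrow$\textup{(ii)}$\Rightarrow$\textup{(iii)} hold.
\end{lemma}

\begin{proof}
By the Hopf--Rinow theorem, bounded subsets of a complete connected Riemannian manifold are relatively compact, so (iv) implies (i). A continuous function is bounded on a relatively compact set, so (i) implies (ii).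

Assume (ii) and suppose that $g\cdot\mathcal O$ meets $\mathcal O$ for some $g\ne0$. Then $(-g)\cdot\mathcal O$ also meets $\mathcal O$, and $\chi(g)\neq0$ by injectivity, so we may assume $\chi(g)>0$. By \eqref{eq:chi}, the connected set $g\cdot\mathcal O$ lies in $\{B>r+\chi(g)\}\subset\{B>r\}$. It meets the component $\mathcal O$, so $g\cdot\mathcal O\subset\mathcal O$, and $\sup_{\mathcal O}B\ge\sup_{g\cdot\mathcal O}B=\sup_{\mathcal O}B+\chi(g)$. This is impossible for a finite supremum.
\end{proof}

\begin{example}[Rank one]\label{ex:rank1}
Let $k=1$, so that $\chi(g)=cg$ for $g\in\mathbb Z$ with $c\ne0$. Let $K$ be a closed ball of radius $\operatorname{diam}M$ in $\widetilde M$; it is compact and its translates cover $\widetilde M$. On $g\cdot K$ the values of $B$ lie in $[\min_KB+cg,\max_KB+cg]$. A set on which $B$ is bounded therefore meets only finitely many translates of $K$ and is relatively compact. Neither connectedness nor smoothness plays a role.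
\end{example}

\begin{example}[Higher rank]\label{ex:torus}
Let $k\ge2$. A subgroup of $\mathbb R$ is cyclic or dense, so $\chi(\Gamma)$ is dense, and there are distinct $g_j\in\Gamma$ with $\chi(g_j)\to0$. The points $g_j\cdot p$ leave every compact set while $B(g_j\cdot p)\to B(p)$. For $M=\mathbb R^2/\mathbb Z^2$ and $b=dx+\alpha\,dy$ with $\alpha$ irrational we have $\widetilde M=\mathbb R^2$ and $B=x+\alpha y$. The strip $\{0<B<1\}$ is open and connected, $B$ is bounded on it, and it is not relatively compact. So it matters that $\mathcal O$ is a whole component of a semilevel set.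
\end{example}

\begin{example}[Minimality and compactness are needed]\label{ex:cyl}
Let $h(x)=x+\frac1\pi\sin2\pi x$. Then $h(0)=0$, $h(\frac14)=\frac14+\frac1\pi>\frac12$ and $h(\frac12)=\frac12$, so the component $I$ of $\{h>\frac12\}$ that contains $\frac14$ is an interval inside $(0,\frac12)$. The form $b=h'(x)\,dx$ on $\mathbb R^2/\mathbb Z^2$ has periods $1$ and $0$ on the two coordinate circles. Its minimal covering is $\mathbb R\times(\mathbb R/\mathbb Z)$ with $B=h(x)$, and the component $I\times(\mathbb R/\mathbb Z)$ of $\{B>\frac12\}$ is relatively compact. On the larger covering $\mathbb R^2$ the corresponding component is $I\times\mathbb R$; there $h(x)$ is bounded, and the set is not relatively compact. The same set $I\times\mathbb R$ is a component on the minimal covering $\mathbb R^2$ for the form $h'(x)\,dx$ on the noncompact manifold $(\mathbb R/\mathbb Z)\times\mathbb R$.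
\end{example}

\begin{example}[Finitely many zeros]\label{ex:zeros}
Suppose that $b$ has finitely many zeros and that $\omega=\sup_{\mathcal O}B-r$ is finite. The zero set $Z\subset\widetilde M$ of $dB$ is a finite union of orbits. Hence there is $\delta>0$ such that distinct points of $Z$ are at distance at least $4\delta$, and, by compactness of $M$, there is $c>0$ with $|\nabla B|\ge c$ outside the union $U$ of the open $\delta$-balls around the points of $Z$. Let $\gamma:[0,\infty)\to\widetilde M$ be the flow line of $\nabla B$ from a point $p\in\mathcal O$; it exists for all time as the lift of a flow line on $M$. Since $B$ does not decrease along $\gamma$, the curve stays in $\mathcal O$, and $B$ gains at most $\omega$ along it. Outside $U$ the gain is at least $c$ per unit length, so the part of $\gamma$ outside $U$ has length at most $\omega/c$. A passage from one ball to another has length at least $2\delta$ outside $U$, so $\gamma$ meets at most $1+\omega/(2c\delta)$ balls. Cutting out the part of $\gamma$ between its first and last visit to each ball, we see that $\gamma$ stays within distance $R=2\omega/c+2\delta$ of $p$. Since $\int_0^\infty|\nabla B(\gamma)|^2\,dt\le\omega$,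 some sequence $\gamma(t_j)$ converges to a point $z\in Z$. Then $B(z)\ge B(p)>r$ and $z\in\overline{\mathcal O}$, so $z\in\mathcal O$. By (iii), $\mathcal O$ contains at most one lift of each zero of $b$. Thus $\mathcal O$ lies within distance $R$ of a finite set.
\end{example}

Example~\ref{ex:zeros} supports the answer yes in every rank and shows the two forces at work. A hill of bounded height is tied to critical points of $B$, and by (iii) the hill cannot use the same part of $M$ twice. When the zero set of $b$ is infinite, as in Example~\ref{ex:cyl}, condition (iii) no longer produces a finite set, and both forces have to be made quantitative.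

\section{Folding the component into a compact set}\label{sec:fold}

\subsection*{The auxiliary choices}
Fix an integer $q\ge2$ with $q>(n-1)k$. Fix an isomorphism $\Gamma\cong\mathbb Z^k$, and let $|\cdot|$ be the sup norm on $\mathbb Z^k$. Let $W=(-2,3)^n$. Every point of $M$ is the image of the center of $[0,1]^n$ under a smooth embedding $W\to M$, so by compactness there are smooth embeddings $\varphi_1,\dots,\varphi_A:W\to M$ with $\bigcup_a\varphi_a([0,1]^n)=M$. Since $W$ is simply connected, they lift to embeddings $\tilde\varphi_a:W\to\widetilde M$. Put
\[
D_a=\tilde\varphi_a([0,1]^n),\qquad D_a'=\tilde\varphi_a((-1,2)^n),\qquad K=\bigcup_{a=1}^AD_a,\qquad f_a=B\circ\tilde\varphi_a .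
\]
The set $K$ is compact and its translates cover $\widetilde M$. The family $\{g\cdot K\}_{g\in\Gamma}$ is locally finite: for $p_0\in K$ the set $g\cdot K$ lies in the closed ball of radius $\operatorname{diam}K$ around $g\cdot p_0$, and a bounded set contains finitely many points of the closed discrete fiber $\Gamma\cdot p_0$. Consequently
\[
S=\{s\in\Gamma:(s\cdot K)\cap K\ne\emptyset\}
\]
is finite. It is symmetric, and $g\cdot K$ meets $h\cdot K$ if and only if $h-g\in S$. A subset $V\subset\Gamma$ is \emph{$S$-connected} if any two of its elements are joined by a finite chain in $V$ whose successive differences lie in $S$.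

\subsection*{The translates met by a component}
For a component $\mathcal O$ of $\{B>r\}$ let
\[
V(\mathcal O)=\{g\in\Gamma:(g\cdot K)\cap\mathcal O\ne\emptyset\}.
\]
This nonempty subset of $\mathbb Z^k$ is a coarse picture of $\mathcal O$.

\begin{lemma}\label{lem:conn}
The set $V(\mathcal O)$ is $S$-connected, and if it is finite, then $\operatorname{diam}\mathcal O\le|V(\mathcal O)|\operatorname{diam}K$.
\end{lemma}

\begin{proof}
Let $V_1$ be the set of elements of $V(\mathcal O)$ that are joined by chains to a fixed element, and let $V_2=V(\mathcal O)\setminus V_1$. No difference of an element of $V_1$ and an element of $V_2$ lies in $S$, so the sets $\mathcal O\cap\bigcup_{g\in V_i}g\cdot K$, $i=1,2$, are disjoint. They are closed in $\mathcal O$ by local finiteness, and they cover $\mathcal O$. The first is nonempty and $\mathcal O$ is connected, so the second is empty and $V_2=\emptyset$.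

Let $x,y\in\mathcal O$ with $x\in g\cdot K$ and $y\in h\cdot K$. A shortest chain $g=v_0,v_1,\dots,v_p=h$ in $V(\mathcal O)$ has distinct elements, and consecutive sets $v_i\cdot K$ intersect. Hence $d(x,y)\le(p+1)\operatorname{diam}K\le|V(\mathcal O)|\operatorname{diam}K$.
\end{proof}

It remains to bound $|V(\mathcal O)|$ under hypothesis (iii). To use smoothness and compactness we move every piece of $\mathcal O$ back to $K$. For $g\in\Gamma$ put
\[
\mathcal O_g=(-g)\cdot\mathcal O,\qquad t_g=r-\chi(g).
\]
By \eqref{eq:chi}, $\mathcal O_g$ is a component of $\{B>t_g\}$, and it meets $K$ when $g\in V(\mathcal O)$. Under (iii) the sets $\mathcal O_g$ are pairwise disjoint, since $\mathcal O_g\cap\mathcal O_h=(-g)\cdot\big(\mathcal O\cap(g-h)\cdot\mathcal O\big)$. One long hill has become a family of pairwise disjoint hills, cut off at the pairwise different heights $t_g$, all passing through the compact set $K$.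

Smoothness alone does not make such a family finite. The function on $\mathbb R^2$ that equals $e^{-1/x}\sin^2(\pi/x)$ for $x>0$ and $0$ for $x\le0$ is smooth; it is positive on each strip $\frac1{j+1}<x<\frac1j$ and vanishes on the boundary lines. Each strip contains a component of a superlevel set at any sufficiently small positive height, so infinitely many disjoint hills at different heights cross the unit square. But these heights accumulate rapidly at $0$. What smoothness gives in general is that the heights are sparse: at most a constant times $\varepsilon^{-(n-1)/q}$ of them can be $\varepsilon$-separated (Proposition~\ref{prop:count}). What excludes an infinite family is that our heights are not arbitrary: up to sign and a shift, they are the periods of an $S$-connected subset of $\mathbb Z^k$ (Proposition~\ref{prop:arith}).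

\section{Two lemmas on polynomials}\label{sec:poly}

On a small cube $B$ is close to its Taylor polynomial, and for polynomials of bounded degree we need bounds that depend on the degree only. Let $\mathcal P\cong\mathbb R^m$ be the space of real polynomials in $n$ variables of degree at most $q-1$, identified with their coefficient vectors. Cubes are closed, axis-parallel and of positive side.

A subset of $\mathbb R^N$ is \emph{semialgebraic} if it is a finite Boolean combination of sets $\{p>0\}$ and $\{p=0\}$ with $p$ a polynomial; a map is semialgebraic if its graph is. We use the following standard facts \cite[Chs.~3, 6, 7]{vdD}.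
\begin{enumerate}
\item[(S1)] \emph{Tarski--Seidenberg.} A set defined by a first-order formula, built from polynomial equations and inequalities and from membership in semialgebraic sets by logical connectives and quantifiers over real variables, is semialgebraic.
\item[(S2)] \emph{Cell decomposition.} Given finitely many semialgebraic subsets of $\mathbb R^N\times\mathbb R$, there is a partition of $\mathbb R^N\times\mathbb R$ into finitely many semialgebraic sets, the cells, such that each cell is contained in or disjoint from each given set, and each fiber $\{t:(x,t)\in Z\}$ of a cell $Z$ is empty, a point or an open interval.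
\item[(S3)] \emph{Components of fibers.} For a semialgebraic set $Y\subset\mathbb R^N\times\mathbb R^{N'}$, the number of connected components of the fiber $\{y:(x,y)\in Y\}$ is bounded by a constant independent of $x$. In particular a semialgebraic set has finitely many components.
\item[(S4)] \emph{Definable choice.} If $Y$ is the projection to $\mathbb R^N$ of a semialgebraic set $\widehat Y\subset\mathbb R^N\times\mathbb R^{N'}$, there is a semialgebraic map $\tau:Y\to\mathbb R^{N'}$ whose graph lies in $\widehat Y$.
\item[(S5)] A semialgebraic function on an open interval is $C^1$ off a finite set.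
\end{enumerate}

The first lemma says that the values of a polynomial at points of small gradient fill few short intervals. In one variable this is elementary. On an interval of length $\lambda$, each component of $\{|P'|\le\delta\}$ is the whole interval or contains a root of $(P')^2-\delta^2$, so there are at most $2q$ components, and $P$ varies by at most $\delta\lambda$ on each. In several variables one needs a curve of bounded length in the set of small gradient along which $P$ runs through a given interval of values. Definable choice supplies a curve, and cell decomposition cuts it into boundedly many pieces with monotone coordinates.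

\begin{lemma}\label{lem:sard}
There is $C_1=C_1(n,q)$ such that for every $P\in\mathcal P$, every cube $R$ of side $\lambda$ and every $\delta>0$, the set $P(\{x\in R:|\nabla P(x)|\le\delta\})$ is a union of at most $C_1$ intervals (possibly points), each of length at most $C_1\delta\lambda$.
\end{lemma}

\begin{proof}
Write $R=x_0+\lambda[0,1]^n$ and $\widehat P(y)=P(x_0+\lambda y)/(\delta\lambda)$. Then $\widehat P\in\mathcal P$ and $\nabla\widehat P(y)=\nabla P(x_0+\lambda y)/\delta$, and values are divided by $\delta\lambda$. So we may take $R=[0,1]^n$ and $\lambda=\delta=1$. Let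
\[
Y=\{(P,t)\in\mathcal P\times\mathbb R:\ \exists x\in[0,1]^n,\ |\nabla P(x)|\le1,\ P(x)=t\},\qquad Y_P=\{t:(P,t)\in Y\}.
\]
The set to be covered is $Y_P$. By (S1) and (S4), $Y$ is semialgebraic, and there is a semialgebraic map $\tau:Y\to[0,1]^n$ with
\[
P(\tau(P,t))=t,\qquad|\nabla P(\tau(P,t))|\le1 .
\]
For $e\in\{1,-1\}^n$ let $Y^e$ be the set of $(P,t)\in Y$ such that $t$ is an interior point of $Y_P$, the map $\tau(P,\cdot)$ is differentiable at $t$, and $e_j\,\partial_t\tau_j(P,t)\ge0$ for all $j$. The definitions of interior point and of derivative are first-order formulas, so $Y^e$ is semialgebraic by (S1). Take a cell decomposition of $\mathcal P\times\mathbb R$ as in (S2) for the sets $Y$ and $Y^e$, and let $N$ be the number of cells; it depends only on $n$ and $q$.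

Fix $P$. The bounded set $Y_P$ is the union of the fibers over $P$ of the cells contained in $Y$, hence a union of at most $N$ points and open intervals. Let $(\alpha,\beta)$ be such an interval, the fiber of a cell $Z\subset Y$, and write $\tau(t)=\tau(P,t)$. By (S5), $\tau$ is differentiable at some $t\in(\alpha,\beta)$, and then $(P,t)\in Y^e$ for a suitable $e$. So $Z$ meets $Y^e$, and hence $Z\subset Y^e$. Therefore $\tau$ is differentiable on all of $(\alpha,\beta)$ with $|\tau_j'|=e_j\tau_j'$. Differentiating $P(\tau(t))=t$ gives
\[
1=\nabla P(\tau)\cdot\tau'\le|\tau'|\le\sum_j|\tau_j'|=\sum_je_j\tau_j' .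
\]
Thus $t\mapsto\sum_je_j\tau_j(t)-t$ is nondecreasing, and for $\alpha<\alpha'<\beta'<\beta$ we get $\beta'-\alpha'\le\sum_je_j(\tau_j(\beta')-\tau_j(\alpha'))\le n$. Take $C_1=\max(N,n)$.
\end{proof}

The second lemma counts disjoint hills of a polynomial. Fact (S3) bounds the number of components of $\{P\ge s\}$ at a single level $s$, while our levels vary. Disjointness replaces the common level: each hill contains its own component of the set of local maxima.

\begin{lemma}\label{lem:hills}
There is $C_2=C_2(n,q)$ with the following property. Let $P\in\mathcal P$, let $R$ be a cube, and let $E_1,\dots,E_N$ be pairwise disjoint sets, where $E_i$ is a connected component of $\{x\in R:P(x)\ge s_i\}$ for some $s_i\in\mathbb R$. Then $N\le C_2$.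
\end{lemma}

\begin{proof}
After an affine change of variable, $R=[0,1]^n$. Let $\mathcal M_P$ be the set of local maximum points of $P|_R$, that is, of $x\in R$ for which there is $\eta>0$ with $P(y)\le P(x)$ for all $y\in R$, $|y-x|<\eta$. By (S1) the set $\{(P,x):x\in\mathcal M_P\}$ is semialgebraic, so by (S3) each $\mathcal M_P$ has at most $C_2=C_2(n,q)$ components. Each value $P(x)$ with $x\in\mathcal M_P$ is the maximum of $P$ over some member of a fixed countable base of the topology of $R$, so $P(\mathcal M_P)$ is countable. For a component $X$ of $\mathcal M_P$ the set $P(X)\subset\mathbb R$ is connected and countable, so $P$ is constant on $X$.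

The compact set $R_i=\{x\in R:P(x)\ge s_i\}$ has finitely many components by (S3). They are closed, so $E_i$ is compact and relatively open in $R_i$. Let $x_i$ be a maximum point of $P|_{E_i}$. A point of $R$ close to $x_i$ either lies in $E_i$ or lies outside $R_i$, where $P<s_i\le P(x_i)$. Hence $x_i\in\mathcal M_P$. Let $X_i$ be the component of $\mathcal M_P$ containing $x_i$. On $X_i$ the polynomial has the constant value $P(x_i)\ge s_i$, so $X_i$ is a connected subset of $R_i$ that meets $E_i$, and $X_i\subset E_i$. The $E_i$ are disjoint, so the $X_i$ are distinct, and $N\le C_2$.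
\end{proof}

\section{Counting disjoint components at separated levels}\label{sec:count}

Real numbers $t_1,\dots,t_N$ are \emph{$\varepsilon$-separated} if $|t_i-t_j|\ge\varepsilon$ for $i\ne j$. We first count hills of a function $f$ in one cube on which $f$ agrees with a polynomial $P$ up to an error $\varepsilon/8$. A hill of $f$ that rises by $\varepsilon/2$ above its level is seen by $P$, and Lemma~\ref{lem:hills} counts these without using the levels. A lower hill may be invisible to $P$. But a low hill cannot be steep everywhere, since walking uphill would make it tall; so it contains a point of small gradient at about its level, and Lemma~\ref{lem:sard} restricts the levels. The walk uphill needs room, and for this reason we use two concentric cubes.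

\begin{lemma}\label{lem:cube}
There is $C_3=C_3(n,q)$ with the following property. Let $Q$ be a cube of side $\rho$ and $Q'$ the concentric cube of side $2\rho$. Let $f$ be a $C^2$ function on an open set $W'\supset Q'$, let $P\in\mathcal P$ and $\varepsilon>0$, and suppose that on $Q'$
\begin{equation}\label{eq:approx}
|f-P|\le\frac\varepsilon8,\qquad|\nabla f-\nabla P|\le\frac{\varepsilon}{8\rho}.
\end{equation}
Let $t_1,\dots,t_N$ be $\varepsilon$-separated, and let $U_1,\dots,U_N$ be pairwise disjoint sets, each meeting $Q$, where $U_i$ is a union of components of $\{x\in W':f(x)>t_i\}$. Then $N\le C_3$.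
\end{lemma}

\begin{proof}
Each $U_i$ is open, $f>t_i$ on $U_i$, and
\begin{enumerate}
\item[$(*)$] a connected set $E\subset Q'$ that meets $U_i$ and on which $f>t_i$ is contained in $U_i$.
\end{enumerate}

\emph{Step 1: tall or flat.} For each $i$ at least one of the following holds.
\begin{enumerate}
\item[(I)] There is $y_i\in Q'\cap U_i$ with $f(y_i)\ge t_i+\varepsilon/2$.
\item[(II)] There is $z_i\in Q'\cap U_i$ with $t_i<f(z_i)<t_i+\varepsilon/2$ and $|\nabla f(z_i)|\le2\varepsilon/\rho$.
\end{enumerate}
Suppose that both fail. Then $t_i<f<t_i+\varepsilon/2$ and $|\nabla f|>2\varepsilon/\rho$ on $Q'\cap U_i$. On the open set $G=U_i\cap\operatorname{int}Q'$ the vector field $\nabla f/|\nabla f|$ is $C^1$. Pick $x_i\in Q\cap U_i\subset G$ and let $\gamma:[0,T)\to G$ be the maximal forward integral curve of this field with $\gamma(0)=x_i$. The derivative of $f(\gamma(s))$ is $|\nabla f(\gamma(s))|>2\varepsilon/\rho$, and $f(\gamma(s))$ stays in an interval of length $\varepsilon/2$, so $T\le\rho/4$. The curve has unit speed, so $\gamma(T)=\lim_{s\to T}\gamma(s)$ exists and lies within distance $\rho/4$ of $Q$. The boundary of $Q'$ is at distance $\rho/2$ from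 $Q$, so $\gamma(T)\in\operatorname{int}Q'$. On $\gamma([0,T])$ we have $f\ge f(x_i)>t_i$, so $\gamma(T)\in U_i$ by $(*)$. Thus $\gamma(T)\in G$, and the curve extends beyond $T$, against maximality.

\emph{Step 2: indices of type (I).} By \eqref{eq:approx}, $P(y_i)\ge t_i+3\varepsilon/8$. Let $E_i$ be the component of $\{x\in Q':P(x)\ge t_i+\varepsilon/4\}$ that contains $y_i$. On $E_i$ we have $f\ge t_i+\varepsilon/8>t_i$, so $E_i\subset U_i$ by $(*)$. The sets $E_i$ are therefore pairwise disjoint, and Lemma~\ref{lem:hills} gives at most $C_2$ indices of type (I).

\emph{Step 3: indices of type (II).} By \eqref{eq:approx}, $|\nabla P(z_i)|\le3\varepsilon/\rho$ and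
\[
P(z_i)-\tfrac58\varepsilon<t_i<P(z_i)+\tfrac18\varepsilon .
\]
Lemma~\ref{lem:sard} with $R=Q'$, $\lambda=2\rho$ and $\delta=3\varepsilon/\rho$ places the numbers $P(z_i)$ in at most $C_1$ intervals of length at most $6C_1\varepsilon$. For the indices $i$ with $P(z_i)$ in one such interval, the $t_i$ lie in an interval of length at most $(6C_1+1)\varepsilon$ and are $\varepsilon$-separated, so there are at most $6C_1+2$ of them. The lemma holds with $C_3=C_2+C_1(6C_1+2)$.
\end{proof}

Taylor's formula gives \eqref{eq:approx} on cubes of side about $\varepsilon^{1/q}$, and about $\varepsilon^{-n/q}$ such cubes cover a neighborhood of $K$. A hill that leaves the larger chart $D_a'$ has to cross about $\varepsilon^{-1/q}$ of these cubes and is counted that many times, which improves the exponent to $(n-1)/q$. Call $\mathcal O$ \emph{large} if it is not contained in any of the sets $g\cdot D_a'$ ($g\in\Gamma$, $1\le a\le A$).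

\begin{proposition}\label{prop:count}
There is $C_4$, independent of $r$ and $\mathcal O$, with the following property. Let $\mathcal O$ be a large component of $\{B>r\}$ that satisfies \textup{(iii)}. Let $0<\varepsilon\le1$, and let $F\subset V(\mathcal O)$ be finite with $|\chi(g)-\chi(h)|\ge\varepsilon$ for distinct $g,h\in F$. Then $|F|\le C_4\,\varepsilon^{-(n-1)/q}$.
\end{proposition}

\begin{proof}
\emph{The scale.} For $c\in[-1,2]^n$ let $P$ be the Taylor polynomial of $f_a$ at $c$ of degree $q-1$; the components of $\nabla P$ are the Taylor polynomials of degree $q-2$ of the components of $\nabla f_a$. The derivatives of order $q$ of the finitely many $f_a$ are bounded on $[-1,2]^n$, so there is $H\ge1$ such that for all $a$ and all $c,x\in[-1,2]^n$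
\[
|f_a(x)-P(x)|\le H\|x-c\|_\infty^q,\qquad|\nabla f_a(x)-\nabla P(x)|\le H\|x-c\|_\infty^{q-1}.
\]
Let $L$ be the least integer with $L\ge(8H/\varepsilon)^{1/q}$. Since $8H/\varepsilon>1$, we have $2\le L\le2(8H/\varepsilon)^{1/q}$. Put $\rho=1/L$, so that $H\rho^q\le\varepsilon/8$, and divide $[-\frac12,\frac32]^n$ into $(2L)^n$ cubes $Q$ of side $\rho$. The concentric cube $Q'$ of side $2\rho$ extends $\rho/2\le\frac14$ beyond $Q$, so $Q'\subset[-1,2]^n$. On $Q'$ we have $\|x-c\|_\infty\le\rho$ for the center $c$. Hence $f_a$ and its Taylor polynomial at $c$ satisfy \eqref{eq:approx}, because $H\rho^q\le\varepsilon/8$ and $H\rho^{q-1}\le\varepsilon/(8\rho)$.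

\emph{Each pair $(a,Q)$ is met by few hills.} Fix $a$ and $Q$, and consider the $g\in F$ for which $\mathcal O_g$ meets $\tilde\varphi_a(Q)$. Put $U_g=\tilde\varphi_a^{-1}(\mathcal O_g)\subset W$. The image under $\tilde\varphi_a$ of a component of $\{f_a>t_g\}$ is a connected subset of $\{B>t_g\}$, so it is contained in the component $\mathcal O_g$ or disjoint from it. Thus $U_g$ is a union of components of $\{f_a>t_g\}$. The sets $U_g$ are pairwise disjoint by (iii), and the levels $t_g=r-\chi(g)$ are $\varepsilon$-separated. By Lemma~\ref{lem:cube} with $W'=W$, there are at most $C_3$ such $g$.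

\emph{Each hill meets many pairs $(a,Q)$.} Fix $g\in F$ and choose $a$ with $\mathcal O_g\cap D_a\ne\emptyset$. Let $\theta(x)$ be the sup-norm distance from $x\in W$ to $[0,1]^n$. We claim that for every $s\in(0,\frac12)$ there is $x\in\tilde\varphi_a^{-1}(\mathcal O_g)$ with $\theta(x)=s$. If not, the connected set $\mathcal O_g$ is covered by the disjoint open sets $\tilde\varphi_a((-s,1+s)^n)$ and $\widetilde M\setminus\tilde\varphi_a([-s,1+s]^n)$. It meets the first because it meets $D_a$. It meets the second because otherwise $\mathcal O_g\subset D_a'$ and $\mathcal O\subset g\cdot D_a'$, which is excluded for large $\mathcal O$. This contradiction proves the claim. The points $x$ so found lie in $[-\frac12,\frac32]^n$, so the sets $\theta(Q)$, over the cubes $Q$ with $\mathcal O_g\cap\tilde\varphi_a(Q)\neq\emptyset$, cover $(0,\frac12)$. Each $\theta(Q)$ is an interval of length at most $\rho$, since $\theta$ is $1$-Lipschitz for the sup norm. So there are at least $1/(2\rho)=L/2$ such cubes.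

\emph{Double counting.} Counting the triples $(g,a,Q)$ with $g\in F$ and $\mathcal O_g\cap\tilde\varphi_a(Q)\ne\emptyset$ in two ways gives $|F|\,L/2\le A(2L)^nC_3$. Hence
\[
|F|\le2^{n+1}AC_3L^{n-1}\le C_4\,\varepsilon^{-(n-1)/q},\qquad C_4=4^nAC_3(8H)^{(n-1)/q}.\qedhere
\]
\end{proof}

\section{Connected subsets of $\mathbb Z^k$ with sparse periods}\label{sec:arith}

This section is independent of the geometry. Let $\Gamma=\mathbb Z^k$ with $k\ge1$ and sup norm $|\cdot|$, let $\chi:\Gamma\to\mathbb R$ be an injective homomorphism, let $S\subset\Gamma$ be finite and symmetric, and let $\sigma=\max(1,\max_{s\in S}|s|)$. For an integer $\ell\ge0$, the \emph{$\ell$-intervals} are the intervals $[j2^{-\ell},(j+1)2^{-\ell})$, $j\in\mathbb Z$. For $V\subset\Gamma$ let $N_\ell(V)$ be the number of $\ell$-intervals that meet $\chi(V)$.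

\begin{proposition}\label{prop:arith}
Let $C\ge1$ and $0<\eta<1/k$. There is $N_*$, depending only on $k,\chi,S,C,\eta$, such that every nonempty $S$-connected set $V\subset\Gamma$ with
\begin{equation}\label{eq:sparse}
N_\ell(V)\le C\,2^{\eta\ell}\qquad\text{for all }\ell\ge0
\end{equation}
has at most $N_*$ elements.
\end{proposition}

\begin{example}[Both hypotheses on $V$ are needed]\label{ex:stair}
Let $k=2$ and $\chi(m_1,m_2)=m_1+\alpha m_2$ with $\alpha\in(0,1)$ irrational, and let $S=\{0,\pm e_1,\pm e_2\}$. Put $x_0=0$, and let $x_{i+1}=x_i+e_1$ if $\chi(x_i)<\alpha$ and $x_{i+1}=x_i-e_2$ otherwise. The values $\chi(x_i)$ stay in $[0,1+\alpha)$ and form an orbit of the irrational rotation $t\mapsto t+1$ modulo $1+\alpha$. So $V=\{x_i\}$ is infinite and $S$-connected and $\chi(V)$ is bounded, but $\chi(V)$ is dense in $[0,1+\alpha)$ and $N_\ell(V)\ge2^\ell$. On the other hand, choose $g_j\in\Gamma$ with $0<\chi(g_j)<2^{-j}$ for $j\ge0$. The infinite set $V=\{g_j\}$ has $N_\ell(V)\le\ell+1$, which satisfies \eqref{eq:sparse} for every $\eta>0$ and a suitable $C$.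
\end{example}

\begin{example}[Diophantine periods]\label{ex:dioph}
Suppose that $|\chi(w)|\ge c|w|^{-\nu}$ for all $w\ne0$, where $0<c\le1$, $\nu\ge0$ and $\nu\eta<1$. If $|V|\ge N$, adjoining neighbors one at a time yields an $S$-connected subset of $V$ with $N$ elements. Two distinct elements of it differ by a vector of norm at most $\sigma N$, so their periods differ by at least $c(\sigma N)^{-\nu}$. Let $\ell\ge0$ be least with $2^{-\ell}\le c(\sigma N)^{-\nu}$; then $2^\ell\le2(\sigma N)^\nu/c$, and the $N$ periods lie in distinct $\ell$-intervals. So $N\le C(2(\sigma N)^\nu/c)^\eta$, which bounds $N$ because $\nu\eta<1$. This argument does not cover all $\chi$. For $\chi(m_1,m_2)=m_1+\alpha m_2$ with $\alpha=\sum_{j\ge1}10^{-j!}$, the vectors $w_J=10^{J!}\big(-\sum_{j\le J}10^{-j!},\,1\big)$ have $|w_J|=10^{J!}$ and $0<\chi(w_J)\le2|w_J|^{-J}$.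
\end{example}

In general short vectors may have extremely small periods, and no single scale $\ell$ separates the periods of a long chain. We compare several scales instead. At scale $\ell$, identify elements of $V$ whose periods lie in one $\ell$-interval. This gives a graph with $N_\ell(V)$ vertices, whose edges come from the steps in $S$ between elements of $V$. However long $V$ is, this graph is small, so its cycles decompose into short ones; the steps along a short cycle add up to a short vector with small period.

Fix a nonempty $S$-connected set $V$ that satisfies \eqref{eq:sparse}, and write $N_\ell=N_\ell(V)\ge1$. A \emph{closed $\ell$-walk} of length $p\ge1$ is a cyclic sequence of pairs $(g_i,h_i)\in V\times V$, $i\in\mathbb Z/p$, such that $h_i-g_i\in S$ and such that $\chi(h_i)$ and $\chi(g_{i+1})$ lie in the same $\ell$-interval. Its \emph{class} is $\sum_i(h_i-g_i)\in\Gamma$. Let $\Lambda_\ell\subset\Gamma$ be the subgroup generated by the classes of all closed $\ell$-walks, and let $G_\ell$ be the set of classes of closed $\ell$-walks of length at most $N_\ell$.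

\begin{lemma}\label{lem:walks}
For every $\ell\ge0$:
\begin{enumerate}
\item[(a)] $\Lambda_{\ell+1}\subset\Lambda_\ell$;
\item[(b)] $G_\ell$ generates $\Lambda_\ell$, and every $u\in G_\ell$ satisfies $|u|\le\sigma N_\ell$ and $|\chi(u)|\le N_\ell2^{-\ell}$;
\item[(c)] if $|V|>N_\ell$, then $\Lambda_\ell\ne0$.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) Every $(\ell+1)$-interval lies in an $\ell$-interval, so a closed $(\ell+1)$-walk is a closed $\ell$-walk.

(b) Consider a closed $\ell$-walk of length $p>N_\ell$. Two of the numbers $\chi(g_1),\dots,\chi(g_p)$, say $\chi(g_i)$ and $\chi(g_j)$ with $1\le i<j\le p$, lie in one $\ell$-interval, and by the definition of a walk $\chi(h_{i-1})$ and $\chi(h_{j-1})$ lie in it as well. The pairs with indices $i,\dots,j-1$ form a closed $\ell$-walk, because $\chi(h_{j-1})$ and $\chi(g_i)$ lie in one $\ell$-interval. The pairs with indices $j,\dots,p,1,\dots,i-1$ form a closed $\ell$-walk, because $\chi(h_{i-1})$ and $\chi(g_j)$ lie in one $\ell$-interval. Both walks are shorter and nonempty, and their classes add up to the original class. By induction on $p$, every class is a sum of elements of $G_\ell$. If $u$ is the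 class of a walk of length $p\le N_\ell$, then $|u|\le\sigma p$, and a cyclic shift of the index gives
\[
|\chi(u)|=\Big|\sum_i\big(\chi(h_i)-\chi(g_{i+1})\big)\Big|\le p\,2^{-\ell}.
\]

(c) There are distinct $g,h\in V$ with $\chi(g),\chi(h)$ in one $\ell$-interval. Let $g=x_0,x_1,\dots,x_p=h$ be a chain in $V$ with steps in $S$. The pairs $(x_{i-1},x_i)$, $1\le i\le p$, form a closed $\ell$-walk: each pair but the last ends where the next begins, and the last ends at $h$ while the first begins at $g$. Its class is $h-g\ne0$.
\end{proof}

By (c) it suffices to show that $\Lambda_\ell=0$ at a scale $\ell$ that does not depend on $V$. The case $k=2$ shows how.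

\begin{example}[The case $k=2$]\label{ex:k2}
Let $k=2$ and $\eta<\frac12$. Suppose first that $\Lambda_\ell$ has rank $2$. Then $G_\ell$ contains independent vectors $u_1,u_2$. Their determinant is a nonzero integer, so solving $e_1=c_1u_1+c_2u_2$ gives $|c_1|,|c_2|\le\sigma N_\ell$, and
\[
0<|\chi(e_1)|\le2\sigma N_\ell\cdot N_\ell2^{-\ell}\le2\sigma C^2\,2^{-(1-2\eta)\ell}.
\]
This fails at some scale $\ell_1$ that is independent of $V$, so $\Lambda_{\ell_1}$ has rank at most $1$. If $\Lambda_{\ell_1}\ne0$, then $\Lambda_{\ell_1}\subset\mathbb Zw_0$ for a primitive vector $w_0$, and $|w_0|\le\sigma C2^{\eta\ell_1}$ because some nonzero multiple of $w_0$ lies in $G_{\ell_1}$. Let $\mu>0$ be the minimum of $|\chi(w)|$ over the finitely many $w\ne0$ with $|w|\le\sigma C2^{\eta\ell_1}$. For $\ell>\ell_1$, a nonzero $u\in G_\ell\subset\mathbb Zw_0$ satisfies $\mu\le|\chi(w_0)|\le|\chi(u)|\le C2^{-(1-\eta)\ell}$. This fails at some scale $\ell_2>\ell_1$ that is independent of $V$, and so $\Lambda_{\ell_2}=0$. The number $\mu$ may be very small; that only makes $\ell_2$ large.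
\end{example}

In both steps a vector of known size was written in terms of generators at a much finer scale, whose periods are too small to produce its period. This is possible whenever the rank does not drop between the two scales. The coefficients cost at most $k-1$ factors $N_{\ell}$ and the periods one more, which is the origin of the condition $k\eta<1$.

\begin{lemma}\label{lem:cramer}
Let $C_5=k\,k!\,\sigma^kC^{k+1}$. If $\ell<\ell'$ and $\operatorname{rank}\Lambda_\ell=\operatorname{rank}\Lambda_{\ell'}\ge1$, then every $w\in G_\ell$ satisfies
\[
|\chi(w)|\le C_5\,2^{\eta\ell}\,2^{-(1-k\eta)\ell'}.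
\]
\end{lemma}

\begin{proof}
Let $d\in\{1,\dots,k\}$ be the common rank. Since $\Lambda_{\ell'}\subset\Lambda_\ell$, the two groups span the same $d$-dimensional subspace of $\mathbb Q^k$. As $G_{\ell'}$ generates $\Lambda_{\ell'}$, it contains a basis $u_1,\dots,u_d$ of this subspace, and $w=\sum_jc_ju_j$ with $c_j\in\mathbb Q$. Choose $d$ of the $k$ coordinates in which the vectors $u_j$ have nonzero determinant; it is an integer, so its modulus is at least $1$. By Cramer's rule, $|c_j|$ is at most the modulus of the determinant in which $u_j$ is replaced by $w$, so $|c_j|\le d!\,|w|\,(\sigma N_{\ell'})^{d-1}$. Lemma~\ref{lem:walks}(b) and \eqref{eq:sparse} give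
\[
|\chi(w)|\le\sum_{j=1}^d|c_j||\chi(u_j)|\le d\,d!\,\sigma N_\ell\,(\sigma N_{\ell'})^{d-1}N_{\ell'}2^{-\ell'}\le d\,d!\,\sigma^dC^{d+1}\,2^{\eta\ell}\,2^{(d\eta-1)\ell'},
\]
and the right side does not decrease when $d$ is replaced by $k$.
\end{proof}

\begin{proof}[Proof of Proposition~\ref{prop:arith}]
We define scales $0=\ell_0<\ell_1<\dots<\ell_k$ that do not depend on $V$. Given $\ell_j$, let
\[
\mu_j=\min\{|\chi(w)|:\ w\in\Gamma,\ w\ne0,\ |w|\le\sigma C2^{\eta\ell_j}\}.
\]
The minimum is over a finite set, which is nonempty because $\sigma C\ge1$, and $\mu_j>0$ because $\chi$ is injective. Since $1-k\eta>0$, there is a least integer $\ell_{j+1}>\ell_j$ with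
\[
C_5\,2^{\eta\ell_j}\,2^{-(1-k\eta)\ell_{j+1}}<\mu_j .
\]
Put $N_*=C2^{\eta\ell_k}$.

Suppose that $|V|>N_*$. Then $|V|>N_{\ell_k}$, and parts (a) and (c) of Lemma~\ref{lem:walks} give $\Lambda_{\ell_0}\supset\dots\supset\Lambda_{\ell_k}\ne0$. The $k+1$ ranks of these groups are nonincreasing and lie in $\{1,\dots,k\}$, so $\operatorname{rank}\Lambda_{\ell_j}=\operatorname{rank}\Lambda_{\ell_{j+1}}$ for some $j<k$. By Lemma~\ref{lem:walks}(b) there is $w\ne0$ in $G_{\ell_j}$, and $|w|\le\sigma C2^{\eta\ell_j}$, so $|\chi(w)|\ge\mu_j$. Lemma~\ref{lem:cramer} with $\ell=\ell_j$ and $\ell'=\ell_{j+1}$ gives $|\chi(w)|<\mu_j$. This contradiction shows that $|V|\le N_*$.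
\end{proof}

\section{Proof of the theorem}\label{sec:end}

\begin{proof}[Proof of Theorem~\ref{thm:main}]
By Lemma~\ref{lem:easy} and the reduction before it, it remains to prove (iii)$\Rightarrow$(iv) for a component $\mathcal O$ of $\{B>r\}$. Assume (iii).

If $\mathcal O$ is not large, then $\mathcal O\subset g\cdot D_a'$ for some $g$ and $a$, and $\operatorname{diam}\mathcal O\le\max_a\operatorname{diam}D_a'$. This number is finite because $D_a'$ lies in the compact set $\tilde\varphi_a([-1,2]^n)$.

Let $\mathcal O$ be large, let $V=V(\mathcal O)$ and $\eta=(n-1)/q$. Then $0<\eta<1/k$, because $n>1$ and $q>(n-1)k$. Fix $\ell\ge0$. Take finitely many $\ell$-intervals $[j2^{-\ell},(j+1)2^{-\ell})$ that meet $\chi(V)$, with all $j$ of the same parity, and choose for each of them an element of $V$ with period in it. Two of these intervals are separated by another $\ell$-interval, so the chosen periods are $2^{-\ell}$-separated. By Proposition~\ref{prop:count} with $\varepsilon=2^{-\ell}$, there are at most $C_42^{\eta\ell}$ intervals in the family. Adding the two parities, we obtain \eqref{eq:sparse} with $C=\max(1,2C_4)$. The set $V$ is nonempty and $S$-connected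 by Lemma~\ref{lem:conn}, so Proposition~\ref{prop:arith} gives $|V|\le N_*$ with $N_*$ independent of $r$ and $\mathcal O$. By Lemma~\ref{lem:conn} again, $\operatorname{diam}\mathcal O\le N_*\operatorname{diam}K$.

In both cases (iv) holds with $D=\max\big(N_*\operatorname{diam}K,\ \max_a\operatorname{diam}D_a'\big)$.
\end{proof}

\begin{remark}[Where the hypotheses enter]
Compactness of $M$ gives the finite rank $k$, the compact set $K$, the finite set $S$ and the Taylor constant $H$. Minimality of the covering is the injectivity of $\chi$, which is used in (ii)$\Rightarrow$(iii) and in the positivity of the numbers $\mu_j$; the constant $D$ depends on the arithmetic of the periods through these numbers. Regularity of $B$ enters through Taylor's formula of order $q$ and through the gradient field in Lemma~\ref{lem:cube}. Without the gain from large components, the double counting in Proposition~\ref{prop:count} gives the exponent $n/q$, and the proof then needs $q>nk$. The assumptions $n>1$ and $b$ non-exact only exclude degenerate cases of the question: for $n=1$ the manifold is a circle, $k=1$, and Example~\ref{ex:rank1} applies, while for exact $b$ the minimal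 covering is $M$ itself.
\end{remark}

\begin{thebibliography}{9}

\bibitem{problem}
\emph{Global solvability of real analytic involutive systems on compact manifolds},
doi:10.1007/s00208-016-1471-5,
\texttt{https://springerlink.\allowbreak bibliotecabuap.\allowbreak elogim.com/\allowbreak content/\allowbreak pdf/\allowbreak 10.1007/\allowbreak s00208-016-1471-5.pdf}.

\bibitem{vdD}
L.~van den Dries, \emph{Tame Topology and O-minimal Structures}.

\end{thebibliography}
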